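# Forcing a rainbow tree with fewer edges than the geometric blow-up

## A path with three edges, two edges per color

Take an edge $m=xy$, attach two further edges $p,p'$ at $x$ and two further edges $q,q'$ at $y$. This tree $T$ has $5$ edges. Color its edges in any way, using each color at most twice. We claim that there is always a path with three edges whose colors are all different.

Say $m$ is red. At most one other edge is red, and by symmetry we may assume that it is not at $y$. So $q,q'$ are not red, and at least one of $p,p'$ is not red; say $p$. The color of $p$ occurs at most once more, so one of $q,q'$, say $q$, has a color different from that of $p$. Then $p,m,q$ have three different colors.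

The order of the choices mattered. Suppose $m,p,p',q,q'$ have colors $1,2,3,1,2$. If we begin by choosing $p$, we are stuck at $y$: color $1$ is used by $m$ and color $2$ by $p$. Choosing $p'$ instead rescues us, with $p',m,q'$ of colors $3,1,2$. The way to avoid thinking about the order is Hall's theorem, and we shall use it in this spirit throughout.

Could four edges be enough? No: color two edges red and two blue, and no three edges have different colors. So five edges are needed, and five suffice.

Here is the general setting. Let $\mathbb P$ be the set of positive integers.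

**Definition (bounded colorings, rainbow copies, $AR$).** Let $b\in\mathbb P$. A coloring $c:E\to X$ of the edges of a graph is *$b$-bounded* if $|c^{-1}(x)|\le b$ for all $x\in X$. A subgraph is *rainbow* if $c$ is injective on its edges. For finite trees $H,T$ write $T\rightsquigarrow(H;b)$ if every $b$-bounded coloring of the edges of $T$ yields a rainbow subgraph of $T$ isomorphic to $H$. Put
$$AR(H;b)=\min\{e(T):T\rightsquigarrow(H;b)\},$$
where $e(T)$ is the number of edges of $T$.

We have shown that $AR(H;2)=5$ when $H$ is the path with three edges. The second half of the argument is general. A tree with at most $b(e(H)-1)$ edges has a $b$-bounded coloring with at most $e(H)-1$ colors, so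
$$AR(H;b)\ge b\,(e(H)-1)+1. \tag{1}$$

The first half is an instance of a construction: fix an edge of $H$, and multiply by $b$ at each step away from it.

**Definition ($F$ and $G$).** For edges $e,f$ of a tree $H$ let $d(e,f)$ be their distance in the line graph of $H$, so that $d(e,e)=0$ and edges sharing a vertex are at distance $1$. Put
$$F(H,e;b)=\sum_{f\in E(H)}b^{d(e,f)},\qquad G(H;b)=\min_{e\in E(H)}F(H,e;b).$$

For the three-edge path and its middle edge, $F=1+2b$, which is $5$ for $b=2$.

The known result of Bohman, Frieze, Pikhurko and Smyth ("An Anti-Ramsey Condition on Trees") is that $AR(H;b)\le G(H;b)$ for every finite tree $H$ with at least one edge and every $b\in\mathbb P$; for each edge $e$ there is a tree with exactly $F(H,e;b)$ edges that forces a rainbow $H$. We shall see the reason shortly. They conjectured that $AR(H;b)=G(H;b)$ for all trees $H$.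

If some edge $e$ of $H$ meets all other edges (stars, double stars), then $F(H,e;b)=1+b(e(H)-1)$, which is the lower bound (1), so equality holds. The two bounds separate first for the path with four edges. An end edge gives $1+b+b^2+b^3$ and an inner edge gives $1+2b+b^2$, so $G=b^2+2b+1$, whereas (1) gives only $3b+1$, which is smaller as soon as $b\ge2$. So (1) alone does not settle the conjecture. These notes prove that the conjecture is false for every $b\ge2$, and by a large margin.

**Theorem 1.** For every $b\ge 2$ there is a tree $H$ with $AR(H;b)<G(H;b)$. Explicitly: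

* for $b=2$ there is a $13$-edge tree $H$ with $G(H;2)=53$ and $AR(H;2)\le 52$;
* for $b\ge3$ there is one $9$-edge tree $H$, independent of $b$, with $G(H;b)=2b^3+3b^2+3b+1$ and
$$AR(H;b)\le G(H;b)-(b-1)\bigl(2b^2+b-(b+1)(b+1+\lfloor b/2\rfloor)\bigr)<G(H;b).$$
For $b=3$ this reads $AR\le 89<91=G$.

**Theorem 2.** (i) The statement "$AR(H;b)=G(H;b)$ for all trees $H$" holds if and only if $b=1$. For each fixed $b\ge2$, the difference $G(H;b)-AR(H;b)$ is unbounded over trees $H$.

(ii) For every integer $\kappa\ge2$ there is a fixed tree $H_\kappa$ with $4\kappa+4$ edges and $\limsup_{b\to\infty}AR(H_\kappa;b)/G(H_\kappa;b)\le1/\kappa$. Hence no bound $AR\ge c\,G$ with an absolute constant $c>0$ holds.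

## Planted trees, their blow-ups, and $G$ of two trees joined at a root

**Definition (planted trees).** A *planted tree* is a tree with a distinguished root vertex of degree $1$. The edge at the root is the *root edge*, and its other end is its lower end. Copies of planted trees inside planted trees are required to map root to root. For a planted tree $S$ with root edge $e_0$ put $f(S)=F(S,e_0;b)$. For planted trees $A,B$ let $A\vee B$ be the tree obtained by identifying their two roots to one vertex $v$.

For example, if $A$ and $B$ are single edges, then $f(A)=f(B)=1$ and $A\vee B$ is the path with two edges. If $S_1,\dots,S_k$ are the planted branches that hang at the lower end of $e_0$, then each distance from $e_0$ is one more than the distance from the root edge of the branch, so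
$$f(S)=1+b\sum_{i=1}^kf(S_i). \tag{2}$$

**Definition (blow-up and groups).** Define $Z_S$ recursively: it has a root edge $z_S$, and at the lower end of $z_S$ hang $b$ copies of $Z_{S_i}$ for each $i=1,\dots,k$. The non-root edges of $Z_S$ are partitioned into *groups* of size $b$; each group consists of the root edges of the $b$ copies, at one vertex, of one blown-up branch. (Isomorphic branches with different indices give different groups.)

By (2), $e(Z_S)=f(S)$. If $S$ is a root edge followed by two leaf edges, then $Z_S$ is a root edge followed by $2b$ leaf edges, in two groups.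

*If a set $R$ of edges meets every group of $Z_S$, then $\{z_S\}\cup R$ contains a planted copy of $S$, with root edge $z_S$.* We use induction on the size of $S$. For each $i$ the set $R$ contains the root edge of one of the $b$ copies of $Z_{S_i}$ at the lower end of $z_S$, and it meets every group inside this copy. By induction we find a planted copy of $S_i$ there. Different $i$ give disjoint copies, and together with $z_S$ they form $S$.

Now we can see why $AR\le G$. Let $e\in E(H)$, and build a tree from $e$ by hanging, at each end of $e$ and for each branch $S$ of $H$ there, $b$ copies of $Z_S$. It has $F(H,e;b)$ edges, and all edges except $e$ lie in groups of size $b$. Any $k$ groups together with $e$ have $bk+1$ edges, hence at least $k+1$ colors, hence at least $k$ colors different from that of $e$. By Hall's theorem we can pick one edge in each group so that these edges and $e$ all have different colors. As before, the picked edges and $e$ contain a copy of $H$.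

We shall work with trees $A\vee B$, so we need $G$ for these.

**Proposition 1.** If $b\ge2$ and $f(A)\le f(B)<2f(A)$, then $G(A\vee B;b)=f(B)+b\,f(A)$.

*Proof.* The aim is to show that the minimum is attained at the root edge of the larger tree. Let $a_0,b_0$ be the root edges. Every path in the line graph between an edge of $A$ and an edge of $B$ passes through $a_0$ and $b_0$, so for $e\in E(A)$, $g\in E(B)$ we have $d(e,g)=d(e,a_0)+1+d(b_0,g)$. Hence
$$F(A\vee B,b_0;b)=f(B)+bf(A)\le f(A)+bf(B)=F(A\vee B,a_0;b),$$
where the inequality is $(b-1)(f(B)-f(A))\ge0$.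

If $e\in E(A)\setminus\{a_0\}$, then $d(e,g)\ge2+d(b_0,g)$ for $g\in E(B)$, so $F(A\vee B,e;b)\ge b^2f(B)$. This is larger than $f(B)+bf(A)$, because $b^2f(B)-f(B)-bf(A)\ge(b^2-b-1)f(B)>0$.

If $e\in E(B)\setminus\{b_0\}$, then likewise $F(A\vee B,e;b)\ge b^2f(A)$. This is larger than $f(B)+bf(A)$, because $(b^2-b)f(A)\ge2f(A)>f(B)$. $\square$

## Where $f(B)+b\,f(A)$ edges go, and what could be saved

The tree that realizes $G(A\vee B;b)$ is $Z_B$ with $b$ copies of $Z_A$ hanging at its root $v$. Let us read it as one copy of $Z_B$, one copy of $Z_A$, and $b-1$ *spare* copies of $Z_A$. The total is $f(B)+f(A)+(b-1)f(A)$.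

The first attempt at saving is to drop spares. If $A$ and $B$ are single edges and we keep only $Z_A$ and $Z_B$, then we have two edges, and they may receive the same color. In general the trouble is a color class that contains $z_A$ and $z_B$. It can contain $b-2$ further edges, for example the root edges of $b-2$ spares, so with fewer than $b-1$ spares all root edges at $v$ could have one color, and every copy of $A\vee B$ that uses two of them is lost. So we keep $b-1$ spares and ask whether each spare can be smaller.

A spare is needed only when $z_A$ and $z_B$ are in conflict. But if $z_A$ and $z_B$ have the same color, then they are interchangeable: whatever is compatible with one is compatible with the other. So we need not insist that the spare contain a copy of $A$. If it contains a copy of $A$, we finish with $Z_B$. If it contains a copy of $B$, we finish with $Z_A$. A spare has only to force *$A$ or $B$*, and that might cost less than $f(A)$ edges.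

There is one obstacle. To "finish with $Z_B$" we have to pick edges in all groups of $Z_B$ whose colors avoid those of the copy in the spare. So the copy in the spare must not only be rainbow, it must leave enough colors for the groups. We therefore want to reserve a transversal of the groups in advance, without deciding which one, and record what remains allowed on the other edges. What remains is in general not given by a coloring.

**Example.** Let $b=3$, let $\Gamma=\{p,q,s\}$ be a group with colors $1,2,3$, and let $x,y,w$ be three other edges with colors $1,2,3$. Each color is used twice. Which subsets of $\{x,y,w\}$ leave a usable edge in $\Gamma$? Every pair does, but $\{x,y,w\}$ does not. No coloring of $x,y,w$ has this as its family of rainbow sets: if all pairs are rainbow, then so is the triple.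

The family in the example is the family of independent sets of a matroid (all sets of size at most two in a three-element set). If we allow matroids in place of colorings from the beginning, reserving a transversal leads from a bounded matroid to a bounded matroid.

## Bounded matroids, and reserving one edge in each group

We recall the notions that we need. A *matroid* $M$ on a finite set $E$ is given by an integer-valued rank function $r$ on subsets with $0\le r(X)\le|X|$, which is monotone and submodular: $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$. A set $X$ is *independent* if $r(X)=|X|$. Subsets of independent sets are independent, and an independent subset of $X$ can be extended inside $X$ to an independent set of size $r(X)$, a *basis* of $X$. A *loop* is an element of rank $0$. Two non-loops $x,y$ are *parallel* if $r(\{x,y\})=1$. The *closure* $\mathrm{cl}(X)$ is the set of elements $e$ with $r(X\cup\{e\})=r(X)$. It has the same rank as $X$ and contains all loops, and sets equal to their closure are *flats*. The *contraction* $M/Y$ is the matroid on $E\setminus Y$ with rank $r_{M/Y}(X)=r(X\cup Y)-r(Y)$.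 If $Y$ is independent, then $X$ is independent in $M/Y$ if and only if $X\cup Y$ is independent in $M$. The *restriction* $M|W$ keeps only the elements of $W$. We write $M/y$ for $M/\{y\}$.

Submodularity will mostly be used in this form:
$$X\subseteq W\ \Longrightarrow\ r(W\cup D)-r(W)\le r(X\cup D)-r(X). \tag{3}$$
Indeed $r(W)+r(X\cup D)\ge r(W\cup D)+r(W\cap(X\cup D))\ge r(W\cup D)+r(X)$. In words, adding $D$ to a larger set raises the rank by no more than adding it to a smaller set.

**Rado's theorem.** In a matroid with rank function $r$, a family $(\Gamma_i)_{i\in[m]}$ of subsets has an independent transversal (distinct $\gamma_i\in\Gamma_i$ forming an independent set) if and only if $r(\bigcup_{i\in K}\Gamma_i)\ge|K|$ for all $K\subseteq[m]$.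

**Definition (bounded matroids).** A matroid on $E$ with rank function $r$ is *$b$-bounded* if $|X|\le b\,r(X)$ for all $X\subseteq E$.

A $b$-bounded matroid has no loops, and its restrictions are $b$-bounded. A $b$-bounded coloring $c$ gives the $b$-bounded matroid with $r(X)=|c(X)|$, since $X$ is covered by $|c(X)|$ color classes of size at most $b$. Its independent sets are exactly the rainbow sets.

**Lemma 1 (reserving a transversal).** Let $M$ be a $b$-bounded matroid with rank function $r$ on a disjoint union $E=E_1\sqcup\Gamma_1\sqcup\dots\sqcup\Gamma_m$ with $|\Gamma_i|=b$. For $K\subseteq[m]$ let $\Gamma_K=\bigcup_{i\in K}\Gamma_i$, and for $X\subseteq E_1$ let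
$$\rho(X)=\min_{K\subseteq[m]}\bigl(r(X\cup\Gamma_K)-|K|\bigr).$$
Then $\rho$ is the rank function of a $b$-bounded matroid $M'$ on $E_1$. If $Y$ is independent in $M'$, then there is a transversal $R$ of $(\Gamma_i)$ such that $Y\cup R$ is independent in $M$.

In the example above, $\rho(\{x,y,w\})=r(\{x,y,w,p,q,s\})-1=2$ and $\rho=2$ on pairs, as it should be.

*Proof.* **Step 1: $\rho$ is bounded below and above.** Since $M$ is $b$-bounded, $r(X\cup\Gamma_K)-|K|\ge\frac{|X|+b|K|}{b}-|K|=\frac{|X|}b$. Hence $\rho(X)\ge|X|/b\ge0$. Taking $K=\emptyset$ gives $\rho(X)\le r(X)\le|X|$.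

**Step 2: $\rho$ is a rank function.** It is integer valued and, as $r$ is monotone, monotone. For submodularity let $K_1,K_2$ be minimizers for $X_1,X_2$. As $E_1$ and the $\Gamma_i$ are pairwise disjoint,
$$(X_1\cup\Gamma_{K_1})\cap(X_2\cup\Gamma_{K_2})=(X_1\cap X_2)\cup\Gamma_{K_1\cap K_2},$$
and the union is $(X_1\cup X_2)\cup\Gamma_{K_1\cup K_2}$. Submodularity of $r$ together with $|K_1|+|K_2|=|K_1\cup K_2|+|K_1\cap K_2|$ gives
$$\rho(X_1)+\rho(X_2)\ge\rho(X_1\cup X_2)+\rho(X_1\cap X_2).$$
So $\rho$ is the rank function of a matroid $M'$, and $|X|\le b\rho(X)$ by Step 1.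

**Step 3: independent sets of $M'$ leave room for a transversal.** Let $\rho(Y)=|Y|$. The choice $K=\emptyset$ gives $r(Y)\ge\rho(Y)=|Y|$, so $Y$ is independent in $M$. For every $K$ we have $r(Y\cup\Gamma_K)-|K|\ge|Y|$, that is, $r_{M/Y}(\Gamma_K)\ge|K|$. Rado's theorem in $M/Y$ gives a transversal $R$ that is independent in $M/Y$, so $Y\cup R$ is independent in $M$. $\square$

We shall also contract single elements, after which $b$-boundedness holds only up to an error. If $M$ is $b$-bounded and $e$ is one of its elements, then $e$ is not a loop, and for $N=M/e$ we get $|X|+1\le b(r_N(X)+1)$, that is,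
$$|X|\le b\,r_N(X)+b-1\qquad\text{for all }X\subseteq E\setminus\{e\}. \tag{4}$$
In particular $N$ has at most $b-1$ loops. The error disappears if we may choose among enough disjoint pieces.

**Lemma 2 (one good piece).** Let $q\ge1$, and let $N$ be a matroid with $|X|\le b\,r_N(X)+q-1$ for all $X$. If $W_1,\dots,W_q$ are disjoint sets of elements, then $N|W_i$ is $b$-bounded for some $i$.

*Proof.* Otherwise there is for each $i$ a set $X_i\subseteq W_i$ with $|X_i|\ge b\,r_N(X_i)+1$. Their union $X$ satisfies $|X|\ge b\sum_ir_N(X_i)+q\ge b\,r_N(X)+q$, a contradiction. $\square$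

## Interchangeable root edges

**Definition (forcing $A$ or $B$).** For planted trees $U,A,B$ write $U\to\{A,B\}$ if for every $b$-bounded matroid on $E(U)$ there is an independent planted copy of $A$ or of $B$ in $U$.

For example $Z_A\to\{A,B\}$ for every $B$: apply Lemma 1 with $E_1=\{z_A\}$ and the groups of $Z_A$. As $M'$ has no loops, $\{z_A\}$ is independent in $M'$, so some transversal $R$ makes $\{z_A\}\cup R$ independent, and this set contains a planted copy of $A$.

**Proposition 2 (composition).** Let $b\ge2$ and $U\to\{A,B\}$. Let $T$ be obtained by identifying the roots of $Z_A$, of $Z_B$ and of $b-1$ copies $U_1,\dots,U_{b-1}$ of $U$ to one vertex $v$. Then $T\rightsquigarrow(A\vee B;b)$. Hence $AR(A\vee B;b)\le f(A)+f(B)+(b-1)e(U)$.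

*Proof.* Fix a $b$-bounded coloring of $T$, and let $M$ be its matroid.

**Step 1: reserve all groups of $Z_A$ and $Z_B$.** Lemma 1, applied to all these groups, gives a $b$-bounded matroid $M'$, with rank function $\rho$, on $\{z_A,z_B\}\cup\bigcup_iE(U_i)$. Whenever $Y$ is independent in $M'$, there is a transversal $R$ of all groups with $Y\cup R$ rainbow.

**Step 2: the case without conflict.** Suppose $\{z_A,z_B\}$ is independent in $M'$. Then $\{z_A,z_B\}\cup R$ is rainbow for some transversal $R$. It contains a planted copy of $A$ through $z_A$ and one of $B$ through $z_B$, and together they form a rainbow $A\vee B$.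

**Step 3: in case of conflict, one spare is good.** Otherwise $z_A,z_B$ are parallel in $M'$, because $M'$ has no loops. Let $N=M'/z_A$. For $X\subseteq\bigcup_iE(U_i)$ the set $X\cup\{z_A,z_B\}$ has the same rank as $X\cup\{z_A\}$, so
$$|X|+2\le b\,\rho(X\cup\{z_A,z_B\})=b\,(r_N(X)+1),\qquad\text{that is,}\qquad|X|\le b\,r_N(X)+b-2.$$
Lemma 2 with $q=b-1$, applied to $N$ restricted to $\bigcup_iE(U_i)$, gives an $i$ such that $N|E(U_i)$ is $b$-bounded. As $U\to\{A,B\}$, there is a planted copy $P$ of $A$ or of $B$ in $U_i$ that is independent in $N$.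

**Step 4: combine.** The set $P\cup\{z_A\}$ is independent in $M'$. So is $P\cup\{z_B\}$, since $z_A$ and $z_B$ are parallel. If $P$ is a copy of $A$, take a transversal $R$ with $P\cup\{z_B\}\cup R$ rainbow. This set contains $P$ and a planted copy of $B$ through $z_B$, hence $A\vee B$. If $P$ is a copy of $B$, use $z_A$ in place of $z_B$, and find a planted copy of $A$ through $z_A$.

The number of edges of $T$ is $f(A)+f(B)+(b-1)e(U)$. $\square$

Combining Propositions 1 and 2: if $b\ge2$, $U\to\{A,B\}$ and $f(A)\le f(B)<2f(A)$, then
$$AR(A\vee B;b)\le G(A\vee B;b)-(b-1)\bigl(f(A)-e(U)\bigr). \tag{5}$$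
With $U=Z_A$ the gain is zero. To disprove the conjecture we need a tree $U$, called a gadget from now on, with $U\to\{A,B\}$ and $e(U)<f(A)$.

## A gadget for $b\ge3$

**Notation.** For positive integers $d_1,\dots,d_k$ let $[d_1,\dots,d_k]$ be the planted tree whose root edge $e_0$ ends in a vertex with $k$ children, the $i$-th child having $d_i$ leaf children. For instance $[2]$ is a root edge, then one edge, then two leaf edges ($4$ edges), and $[1,1]$ is a root edge with two paths of two edges hanging at its lower end ($5$ edges). By (2),
$$f([d_1,\dots,d_k])=1+bk+b^2\sum_id_i. \tag{6}$$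

In $U=[L_1,\dots,L_M]$ write $g_j$ for the edge from the lower end of $e_0$ to the $j$-th child, $P_j$ for the set of its $L_j$ leaf edges, and $D_j=\{g_j\}\cup P_j$. Given a $b$-bounded matroid on $E(U)$, let $N$ be its contraction by $e_0$. A set that is independent in $N$ stays independent in the original matroid when $e_0$ is added, so we look for independent sets of $N$. In this section and the next, $r=r_N$ and all matroid notions refer to $N$. By (4),
$$|X|\le b\,r(X)+b-1\qquad\text{for all }X\subseteq E(U)\setminus\{e_0\}. \tag{7}$$
Let $J=\{j:g_j\text{ is not a loop}\}$ and $n=|J|$.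

Why might forcing $[2]$ or $[1,1]$ be cheap? If there is no independent $[2]$, each $D_j$ has rank at most $2$. If there is no independent $[1,1]$, two sets $D_i,D_j$ cannot contribute rank $2$ each. So each $D_j$ after the first contributes only $1$, and the total rank is too small for the number of edges.

**Lemma 3.** Let $U=[L,\dots,L]$ have $M=b+t$ children and $L=b+s$, with integers $t,s\ge0$ and $(t+1)(s+1)\ge b+1$. Then $U\to\{[2],[1,1]\}$.

*Proof.* Suppose that neither copy exists.

**Step 1: most $g_j$ are not loops.** By (7) there are at most $b-1$ loops, so $n\ge M-(b-1)=t+1$.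

**Step 2: bound the ranks of single $D_j$ and of pairs.** For $j\in J$ we have $r(D_j)\le2$. Otherwise $\{g_j\}$ extends by two elements of $P_j$ to an independent set, which together with $e_0$ is an independent $[2]$. For distinct $i,j\in J$ we have $r(D_i\cup D_j)\le3$. Indeed $r(D_i\cup D_j)\le r(D_i)+r(D_j)\le4$, and if the rank were $4$, then $r(D_i)=r(D_j)=2$. Extend $g_i,g_j$ to bases $\{g_i,y_i\}$ and $\{g_j,y_j\}$ of $D_i$ and $D_j$, with $y_i\in P_i$, $y_j\in P_j$. The four elements span $D_i\cup D_j$, which has rank $4$, so they are independent and give an independent $[1,1]$.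

**Step 3: bound the total rank.** We claim $r(\bigcup_{j\in J}D_j)\le n+1$. If all $r(D_j)=1$, the rank is at most $n$. Otherwise fix $i$ with $r(D_i)=2$. By (3) each further $D_j$ adds at most $r(D_i\cup D_j)-r(D_i)\le1$, and the total is at most $2+(n-1)$.

**Step 4: count.** Let $X=\bigcup_{j\in J}D_j\cup\{g_j:j\notin J\}$. The added $g_j$ are loops, so $r(X)\le n+1$, and $|X|=M+nL$. By (7),
$$(b+t)+n(b+s)\le b(n+1)+b-1,\qquad\text{that is,}\qquad t+ns\le b-1.$$
With $n\ge t+1$ this gives $t+(t+1)s\le b-1$, that is, $(t+1)(s+1)\le b$, a contradiction. $\square$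

**Theorem 1 for $b\ge3$.** Take $A=[2]$, $B=[1,1]$, $t=1$ and $s=\lfloor b/2\rfloor$. Then $(t+1)(s+1)=2(\lfloor b/2\rfloor+1)\ge b+1$, so Lemma 3 applies, and
$$e(U)=1+M(1+L)=1+(b+1)(b+1+\lfloor b/2\rfloor).$$
By (6), $f(A)=1+b+2b^2$ and $f(B)=1+2b+2b^2$, so $f(A)\le f(B)<2f(A)$. Therefore
$$f(A)-e(U)=2b^2+b-(b+1)(b+1+\lfloor b/2\rfloor).$$
For $b=3$ this is $21-20=1$. For $b\ge4$, replacing $\lfloor b/2\rfloor$ by $b/2$ shows that it is at least
$$2b^2+b-(b+1)\bigl(\tfrac32b+1\bigr)=\tfrac12(b^2-3b-2)>0,$$
since $b^2-3b-2=b(b-3)-2\ge2$ for $b\ge4$. The tree $H=[2]\vee[1,1]$ has $4+5=9$ edges, and by Proposition 1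
$$G(H;b)=f(B)+bf(A)=2b^3+3b^2+3b+1.$$
Now (5) is the bound claimed in Theorem 1, and the gain is positive. For $b=3$ the gadget is $[4,4,4,4]$ with $21$ edges, as against $f([2])=22$. The tree $T$ has $22+25+2\cdot21=89$ edges, and $G(H;3)=91$. $\square$

## Two edges per color: the gadget $[3,3,3,2]$

For $b=2$ the same pair just misses. Here $f([2])=1+2+8=11$, and Lemma 3 requires $(t+1)(s+1)\ge3$. The gadget has $1+(2+t)(3+s)$ edges, which is at least $11$ if $t=0$ (then $s\ge2$), at least $13$ if $t=1$ (then $s\ge1$), and at least $13$ if $t\ge2$. So the best that Lemma 3 offers is $e(U)=11=f(A)$, with no gain at all. We take slightly larger trees $A=[2,1]$ and $B=[1,1,1]$.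

**Lemma 4.** For $b=2$, $[3,3,3,2]\to\{[2,1],[1,1,1]\}$.

*Proof.* Let $U=[3,3,3,2]$, so $|P_1|=|P_2|=|P_3|=3$ and $|P_4|=2$. Now (7) reads
$$|X|\le2r(X)+1. \tag{8}$$
Suppose that there is no independent copy of $[2,1]$ or of $[1,1,1]$. Let $R=r(\bigcup_{j\in J}D_j)$. We show that $R\ge n+3$ and $R\le n+2$, which is a contradiction.

**Step 1: the lower bound $R\ge n+3$.** By (8) there is at most one loop, so $n\in\{3,4\}$. If $n=4$, then $\bigcup_JD_j$ has $4+11=15$ elements, so $15\le2R+1$ and $R\ge7$. If $n=3$, then $\bigcup_JD_j$ together with the one loop $g_j$, $j\notin J$, has at least $15-3=12$ elements and rank $R$, so $12\le 2R+1$ and $R\ge6$.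

**Step 2: two facts about pairs.** These are used in all that follows.

(F1) *For distinct $i,j\in\{1,2,3\}$, $r(D_i\cup D_j)\ge4$.* Indeed $|D_i\cup D_j|=8$, and (8) gives $8\le2r(D_i\cup D_j)+1$.

(F2) *Let $g_i,g_j$ be independent and $F=\mathrm{cl}\{g_i,g_j\}$. If $P_i\not\subseteq F$ and $P_j\not\subseteq F$, then $P_i\cup P_j$ has rank at most $2$ in $N/F$, and hence $r(D_i\cup D_j)\le4$.* (Elements of $F$ contribute nothing to ranks in $N/F$; we write $r_F(X)=r(X\cup F)-r(F)$ for all $X$.) Let $a_i=r_F(P_i)\ge1$ and $a_j=r_F(P_j)\ge1$, and suppose that $r_F(P_i\cup P_j)\ge3$. If $a_i\ge3$, take $y\in P_j$ with $y\notin F$ and extend it by two elements of $P_i$ to a triple that is independent in $N/F$. If $a_i\le2$, extend a basis of $P_i$ in $N/F$ by elements of $P_j$ to an independent set of size at least $3$. If $a_i=2$, this contains two elements of $P_i$ and one of $P_j$. If $a_i=1$, it contains one element of $P_i$ and two of $P_j$. In each case we have a triple, independent in $N/F$, with two elements in one of $P_i,P_j$ and one in the other. Together with $g_i,g_j$, a basis of $F$, it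 is independent in $N$ and gives an independent $[2,1]$, a contradiction. Finally $r(D_i\cup D_j)\le r(F)+r_F(P_i\cup P_j)\le4$.

**Step 3: the case in which $r(D_j)\le2$ for all $j\in J$.** Here $[1,1,1]$ does the work. Any three distinct $i,j,k\in J$ satisfy $r(D_i\cup D_j\cup D_k)\le5$. Otherwise the rank is $6$, each of the three sets has rank $2$, and bases $\{g_i,y_i\},\{g_j,y_j\},\{g_k,y_k\}$ with $y$'s in the corresponding $P$'s form an independent set of size $6$, that is, an independent $[1,1,1]$. If $n=3$, then $R\le5=n+2$. If $n=4$, then submodularity for $D_1\cup D_2\cup D_3$ and $D_1\cup D_2\cup D_4$, whose intersection is $D_1\cup D_2$, and (F1) give $R\le5+5-4=6=n+2$.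

From now on some $i\in J$ has $r(D_i)\ge3$, and we fix it.

**Step 4: sort the other indices by the position of $g_k$ relative to $g_i$.** Let
$$K=\{k\in J:g_k\notin\mathrm{cl}(g_i)\},\qquad Q=J\setminus(K\cup\{i\}).$$
For $h\in Q$ the edge $g_h$ is parallel to $g_i$. By (8), $4\le2r(\{g_1,\dots,g_4\})+1$, so $\{g_1,\dots,g_4\}$ has rank at least $2$. Hence some $g_k$ is not in $\mathrm{cl}(g_i)$. It is not a loop, so $k\in K$ and $K\ne\emptyset$. Also by (8), flats of rank $2$ have at most $5$ elements.

**Step 5: some $k\in K$ has $P_k\not\subseteq\mathrm{cl}\{g_i,g_k\}$.** We need such a $k$ to apply (F2). Suppose on the contrary that $P_k\subseteq\mathrm{cl}\{g_i,g_k\}$ for all $k\in K$.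

Assume first that $K$ contains some $k\in\{1,2,3\}$. The rank-$2$ flat $\mathrm{cl}\{g_i,g_k\}$ contains $D_k\cup\{g_i\}$, which has $5$ elements, so it equals this set. For $h\notin\{i,k\}$ the edge $g_h$ is not in this set. Hence $g_h$ is not a loop and $g_h\notin\mathrm{cl}(g_i)$, since loops and elements of $\mathrm{cl}(g_i)$ belong to the flat. So $J=\{1,2,3,4\}$, $Q=\emptyset$ and $K=\{1,2,3,4\}\setminus\{i\}$. This $K$ contains two distinct indices $k_1,k_2\in\{1,2,3\}$. By assumption $D_{k_1}\cup D_{k_2}\subseteq\mathrm{cl}\{g_i,g_{k_1},g_{k_2}\}$, which has rank at most $3$. This contradicts (F1).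

So $K\cap\{1,2,3\}=\emptyset$, hence $K=\{4\}$ and $i\ne4$. Each of $g_1,g_2,g_3$ is a loop, or is $g_i$, or is parallel to $g_i$, so all three lie in $\mathrm{cl}(g_i)$. Then the rank-$2$ flat $\mathrm{cl}\{g_i,g_4\}$ contains $\{g_1,g_2,g_3\}\cup D_4$, which has $6$ elements, a contradiction.

**Step 6: bound the rank of $D_i$, $D_k$ and all $D_h$ with $h\in Q$.** Fix $k$ as in Step 5, let $F=\mathrm{cl}\{g_i,g_k\}$ and $a=r_F(P_k)\ge1$. As $r(D_i)\ge3$, we have $P_i\not\subseteq F$, so (F2) gives $r_F(P_i\cup P_k)\le2$. In particular $a\le2$. For $h\in Q$ we have $F=\mathrm{cl}\{g_h,g_k\}$, since $g_h$ and $g_i$ are parallel. Hence $r_F(P_h\cup P_k)\le2$: by (F2) if $P_h\not\subseteq F$, and because $r_F(P_h\cup P_k)=a\le 2$ if $P_h\subseteq F$. So, by (3) in $N/F$, adding $P_i$ and then the sets $P_h$, $h\in Q$, to $P_k$ raises the rank by at most $2-a$ each time: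
$$r_F\Bigl(P_k\cup P_i\cup\bigcup_{h\in Q}P_h\Bigr)\le a+(|Q|+1)(2-a)\le|Q|+2.$$
(For $a=1$ the middle term is $|Q|+2$, for $a=2$ it is $2$.) All of $g_i$, $g_k$ and $g_h$, $h\in Q$, lie in $F$, which has rank $2$. So
$$r\Bigl(D_k\cup D_i\cup\bigcup_{h\in Q}D_h\Bigr)\le|Q|+4.$$

**Step 7: each remaining $D_l$ adds at most $1$.** Let $l\in K\setminus\{k\}$. We claim $r(D_i\cup D_l)\le r(D_i)+1$. If $P_l\subseteq\mathrm{cl}\{g_i,g_l\}$, then $D_l\subseteq\mathrm{cl}(D_i\cup\{g_l\})$, and the claim follows. Otherwise (F2) applies to $i,l$: the edges $g_i,g_l$ are independent, and $P_i\not\subseteq\mathrm{cl}\{g_i,g_l\}$ since $r(D_i)\ge3$. So $r(D_i\cup D_l)\le4\le r(D_i)+1$. By (3), adding these $D_l$ to the set of Step 6 gives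
$$R\le|Q|+4+(|K|-1)=n+2,$$
because $n=1+|Q|+|K|$. This contradicts Step 1. $\square$

**Theorem 1 for $b=2$.** The gadget $U=[3,3,3,2]$ has $e(U)=1+4+11=16$ edges. By (6), $f([2,1])=1+4+12=17$ and $f([1,1,1])=1+6+12=19<34$. The tree $H=[2,1]\vee[1,1,1]$ has $6+7=13$ edges. Propositions 1 and 2 give
$$G(H;2)=19+2\cdot17=53,\qquad AR(H;2)\le17+19+16=52.\qquad\square$$

## Planting deeper: unbounded differences for every $b\ge2$

For $b=1$ the only admissible colorings are injective, so $T\rightsquigarrow(H;1)$ if and only if $T$ contains $H$. Hence $AR(H;1)=e(H)=G(H;1)$. For $b\ge2$ equality fails for some tree by Theorem 1. This is the first sentence of Theorem 2(i). For the second sentence we make a given gain grow by adding edges above the roots.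

For a planted tree $A$ let $A^+$ be $A$ with a new root edge attached above its root. For a planted tree $U$ let $U^+$ be a new root edge $e'$ whose lower end carries $b$ copies of $U$.

**Lemma 5.** If $U\to\{A,B\}$, then $U^+\to\{A^+,B^+\}$.

*Proof.* Let $M$ be a $b$-bounded matroid on $E(U^+)$ and $N=M/e'$. By (4), $|X|\le b\,r_N(X)+b-1$ for all $X$. Lemma 2 with $q=b$ shows that $N$ is $b$-bounded on one of the $b$ copies of $U$. This copy contains a planted copy $P$ of $A$ or $B$ that is independent in $N$, and $P\cup\{e'\}$ is independent in $M$ and is a planted copy of $A^+$ or $B^+$. $\square$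

By (2), $f(A^+)=1+bf(A)$ and $f(B^+)=1+bf(B)$, and $e(U^+)=1+b\,e(U)$. Hence $f(A^+)-e(U^+)=b\,(f(A)-e(U))$. If $f(A)\le f(B)<2f(A)$, then $f(A^+)\le f(B^+)=1+bf(B)<1+2bf(A)<2f(A^+)$. So all hypotheses of (5) are preserved.

**Theorem 2(i).** Fix $b\ge2$, start from the triple $(A,B,U)$ constructed for this $b$ in the last two sections, for which $f(A)-e(U)\ge1$, and pass from it to $(A^+,B^+,U^+)$ altogether $s$ times. By (5), the resulting tree $H$ satisfies
$$G(H;b)-AR(H;b)\ge(b-1)\,b^s\,(f(A)-e(U))\ge b^s.$$
As $s$ is arbitrary, the difference is unbounded. $\square$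

## A gadget one level deeper: the ratio tends to be at most $1/\kappa$

In the gadget for $b\ge3$ just above, $f(A)$ is about $2b^2$ and $e(U)$ about $\frac32b^2$. To make $e(U)$ a small fraction of $f(A)$, we put a factor $\kappa$ on the last level of $A$. In the gadget, the edges that pay for this factor will be few.

Let $\kappa\ge2$ be an integer. Let $A$ be a root edge, then an edge $g$, then an edge $c$, then $\kappa$ leaf edges. Let $B$ be a root edge at whose lower end hang $\kappa$ paths of three edges ($g$, $c$, leaf). By (2),
$$f(A)=1+b+b^2+\kappa b^3,\qquad f(B)=1+\kappa(b+b^2+b^3).$$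
Let $b\ge2$. Then $b+b^2\le b^3$, so
$$0\le f(B)-f(A)=(\kappa-1)(b+b^2)\le(\kappa-1)b^3<f(A).$$
Put $H_\kappa=A\vee B$. It has $(\kappa+3)+(3\kappa+1)=4\kappa+4$ edges, and does not depend on $b$. By Proposition 1,
$$G(H_\kappa;b)=f(B)+bf(A)\ge\kappa b^4.$$

Let $t,m\ge1$ be integers, and let $U$ be the planted tree with root edge $e_0$ whose lower end has $M=b+t$ child edges $g_1,\dots,g_M$. The lower end of each $g_j$ has $b+m$ child edges: $m$ *big* ones, each carrying $\kappa b$ leaf edges, and $b$ *small* ones, each carrying $b$ leaf edges. Counting the edges below and including each $g_j$,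
$$e(U)=1+(b+t)(1+b+m+\kappa mb+b^2). \tag{9}$$

**Lemma 6.** If $t,m\ge1$ and $(t+1)(m+1)\ge2(\kappa-1)b+1$, then $U\to\{A,B\}$.

*Proof.* Let a $b$-bounded matroid on $E(U)$ be given.

**Step 1: reserve the leaves.** Split the leaf edges at each big edge into $\kappa$ groups of size $b$, let the leaf edges at each small edge form one group, and apply Lemma 1. This gives a $b$-bounded matroid $M'$ on the non-leaf edges. It suffices to find one of the following $M'$-independent sets:

* $\{e_0,g_j,c\}$ with $c$ a big child of $g_j$; a transversal of the groups adds $\kappa$ leaf edges at $c$, and we get an independent $A$;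
* $\{e_0\}\cup\{g_j,c_j:j\in I\}$ with $|I|=\kappa$ and $c_j$ a (big or small) child of $g_j$; a transversal adds at least one leaf edge at each $c_j$, and we get an independent $B$.

Suppose that neither exists. Let $N=M'/e_0$. By (4), $|X|\le b\,r_N(X)+b-1$. Let $J=\{j:g_j\text{ is not a loop in }N\}$ and $n=|J|$. There are at most $b-1$ loops, so $n\ge M-(b-1)=t+1$.

**Step 2: locate the children.** For $j\in J$ and a big child $c$ of $g_j$, the set $\{g_j,c\}$ is dependent in $N$, since the first kind of set does not exist. So all big children of $g_j$ lie in $\mathrm{cl}_N(g_j)$. Choose $I\subseteq J$ and children $c_j$ of $g_j$ ($j\in I$) such that $\{g_j,c_j:j\in I\}$ is independent in $N$ of size $2k$, with $k=|I|$ maximal ($k=0$ is allowed). As the second kind of set does not exist, $k\le\kappa-1$. Let $V$ be the closure in $N$ of this set, so $r_N(V)=2k$, and let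
$$J'=\{j\in J:g_j\in V\}\supseteq I,\qquad J''=J\setminus J',\qquad n'=|J'|,\quad n''=|J''|.$$
For $j\in J'$ the big children of $g_j$ lie in $\mathrm{cl}_N(g_j)\subseteq V$. For $j\in J''$ all children of $g_j$ lie in $\mathrm{cl}_N(V\cup\{g_j\})$: if a child $c$ did not, we could add $g_j$ and $c$ to the chosen independent set, against the maximality of $k$.

**Step 3: count.** Let $X$ consist of the $g_j$ that are loops, of $g_j$ and its big children for $j\in J'$, and of $g_j$ and all its children for $j\in J''$. By Step 2, $r_N(X)\le2k+n''$. Hence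
$$(M-n)+n'(1+m)+n''(1+b+m)=|X|\le b(2k+n'')+b-1.$$
The left side equals $M+nm+bn''$, so
$$M+nm\le(2k+1)b-1\le(2\kappa-1)b-1.$$
Inserting $M=b+t$ and $n\ge t+1$ gives $t+(t+1)m\le(2\kappa-2)b-1$, that is, $(t+1)(m+1)\le2(\kappa-1)b$, a contradiction. $\square$

**Theorem 2(ii).** Take $t=m=\lceil\sqrt{2\kappa b}\,\rceil$. Then $(t+1)(m+1)>2\kappa b\ge2(\kappa-1)b+1$, so Lemma 6 applies. Write $O_\kappa$ for bounds whose constant depends only on $\kappa$. Since $t=O_\kappa(b^{1/2})$, (9) gives
$$e(U)=1+(b+t)(b^2+\kappa tb+b+t+1)=b^3+(\kappa+1)tb^2+O_\kappa(b^2)=b^3+O_\kappa(b^{5/2}),$$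
where the term $\kappa t^2b$ is $O_\kappa(b^2)$. As $f(A)+f(B)=O_\kappa(b^3)$, Proposition 2 gives
$$AR(H_\kappa;b)\le f(A)+f(B)+(b-1)e(U)=b^4+O_\kappa(b^{7/2}),$$
while $G(H_\kappa;b)\ge\kappa b^4$. Therefore
$$\limsup_{b\to\infty}\frac{AR(H_\kappa;b)}{G(H_\kappa;b)}\le\frac1\kappa.$$
Given $c>0$, choose $\kappa>1/c$ with $\kappa\ge2$. For all large $b$ we have $AR(H_\kappa;b)<c\,G(H_\kappa;b)$, so no bound $AR\ge c\,G$ with an absolute constant $c>0$ holds. $\square$
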